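# Bent Newton polyhedra and the failure of Hertling's variance inequality in four or more variables

## The germ $x^k$ and the number $\frac1{12}$

Take $f=x^5$. A nearby fibre $\{x^5=\eta\}$ consists of five points on a circle, so its reduced cohomology has dimension $4$. When $\eta$ turns once around $0$, the five points are rotated by one fifth of a turn, so the eigenvalues of this rotation on reduced cohomology are the four nontrivial fifth roots of unity. The spectrum keeps a chosen logarithm of each of them:
$$\tfrac15,\ \tfrac25,\ \tfrac35,\ \tfrac45 .$$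
Their mean is $\frac12$, and their variance is $\frac14\cdot 2\,(0.09+0.01)=\frac1{20}$. The distance from the smallest to the largest is $\frac35$, and $\frac1{12}\cdot\frac35=\frac1{20}$ as well.

This is not special to $5$. For $x^k$ the numbers are $\frac jk$ with $1\le j\le k-1$. For $r$ consecutive integers the sum of squared deviations from the mean is $\frac{r(r^2-1)}{12}$. With $r=k-1$ this is $\frac{(k-1)k(k-2)}{12}$, so
$$\text{variance}=\frac{1}{(k-1)k^2}\cdot\frac{(k-1)k(k-2)}{12}=\frac{k-2}{12k}=\frac1{12}\cdot\frac{k-2}{k}=\frac{\text{range}}{12}.\tag{1}$$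

For $x^p+y^q$ the spectrum consists of all sums $\frac ip+\frac jq$. Variances of independent sums add, and so do ranges, hence again variance $=$ range$/12$. For $x^3+y^3$, for instance, the numbers are $\frac23,1,1,\frac43$, with variance $\frac1{18}$ and range $\frac23$.

Now take $x^4+x^2w^2+w^5$. We shall see below that its ten numbers are
$$0.5,\ 0.7,\ 0.75,\ 0.9,\ 1,\ 1,\ 1.1,\ 1.25,\ 1.3,\ 1.5 .\tag{2}$$
The sum of squared deviations from $1$ is $2(0.25+0.09+0.0625+0.01)=0.825$, so the variance is $0.0825$. The range is $1$, and $\frac1{12}=0.0833\ldots$ is slightly larger. Equality is lost, and the variance came out on the small side. Is the variance always at most one twelfth of the range?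

## Exponents of an isolated singularity and Hertling's inequality

Let $f:(\mathbb C^{n+1},0)\to(\mathbb C,0)$, $n\ge0$, be a holomorphic germ with an isolated critical point at $0$. Put $m=n+1$.

**Definition (Milnor number, spectrum).** The Milnor number is $\mu=\dim_{\mathbb C}\mathbb C\{x\}/(\partial_1f,\dots,\partial_mf)$. We assume $\mu\ge1$. The Milnor fibre $F$ is the part of $f^{-1}(\eta)$ in a small ball, $0<|\eta|\ll1$. Its reduced cohomology $\tilde H^n(F;\mathbb C)$ has dimension $\mu$ and carries a monodromy action and a mixed Hodge structure with Hodge filtration $F^\bullet$. A rational number $b$ is a spectrum number with multiplicity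
$$n_b=\dim \mathrm{Gr}_F^{p}\tilde H^n(F;\mathbb C)_\lambda,\qquad p=\lfloor n-b\rfloor,\quad \lambda=e^{-2\pi i b},$$
where the subscript denotes the generalized eigenspace of the monodromy, with the usual orientation convention.

This gives $\mu$ numbers $a_1\le\dots\le a_\mu$ in $(-1,n)$, with the symmetry $a_i+a_{\mu+1-i}=n-1$. In this convention the geometric genus of $f^{-1}(0)$ is the number of spectrum numbers in $(-1,0]$. It is convenient to shift by one and to use the *exponents* $\alpha_i=a_i+1\in(0,m)$, which are symmetric about $m/2$. The numbers of the first section are exponents. Write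
$$\mathrm{Sp}_f(t)=\sum_i t^{\alpha_i},\qquad \varepsilon(f)=\frac1\mu\sum_i\Big(a_i-\frac{n-1}2\Big)^2-\frac{a_\mu-a_1}{12}.\tag{3}$$
We never use the Hodge-theoretic definition directly. All that we need are Facts 1–5 below.

**Definition (weighted homogeneous, $\mu$-constant).** A polynomial is weighted homogeneous (w.h.) with weights $w_i>0$ if $\sum_i w_i\nu_i=1$ for each of its monomials $x^\nu$. A germ is a w.h. singularity if it is w.h. in suitable coordinates. A $\mu$-constant deformation of $f_0$ is a holomorphic family of germs $f_s$ over a connected parameter space, with $f_s(0)=0$ and an isolated singularity at $0$ whose Milnor number does not depend on $s$.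

For example, $x^5+y^5$ is w.h. with weights $\frac15,\frac15$. The family $x^5+y^5+s\,x^3y^3$ is a $\mu$-constant deformation of it; this is an instance of Lemma 5 below, as $x^3y^3$ has weighted degree $\frac65>1$.

**Conjecture (Hertling; Conjecture 12.9 in the text of Chris A. M. Peters, https://yuenianzhoushomepage.net/_downloads/22ba9906f52aadf804ff06e2a17db413).** One has
$$\frac{1}{\mu} \sum_{i=1}^{\mu} \Big( a_i - \frac{n-1}{2} \Big)^2 \leq \frac{a_\mu - a_1}{12},$$
with equality if and only if $f$ is a deformation with constant Milnor number of a weighted homogeneous singularity.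

In the notation (3): $\varepsilon(f)\le0$, with equality exactly for $\mu$-constant deformations of w.h. singularities. The conjecture is false, as the following results show.

**Theorem A.** For $N\ge 7$ let
$$f_N=x_1^6+x_2^6+x_3^3+w\,x_1^5+w^2x_1x_2^3+w\,x_2x_3^2+w^N\qquad(n=3).$$
Then $f_N$ has an isolated singularity at $0$, $\mu=250+19(N-6)$, $a_\mu-a_1=\frac73$, and
$$\sum_i(a_i-1)^2=\frac{7}{36}\mu+\frac1{30}\Big(\frac16-\frac1N\Big).$$
Hence $\varepsilon(f_N)=\frac{1}{30\mu}\left(\frac16-\frac1N\right)>0$. For $N=7$: $\mu=269$ and $\varepsilon=1/338940$.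

**Theorem B.** For $N\ge5$ let $\phi_N=x_1^4+x_2^4+x_3^4+w(x_1^3+x_2^3+x_3^3)+w^N$ ($n=3$). Then $\varepsilon(\phi_N)=0$. For every $r\ge0$, $\phi_N+y_1^2+\dots+y_r^2$ also has $\varepsilon=0$, but it is not a $\mu$-constant deformation of any w.h. singularity.

**Corollary C.**
1. For every $n\ge3$ there are infinitely many $f$ with $\varepsilon(f)>0$, namely $f_N+y_1^2+\dots+y_{n-3}^2$. More generally $\varepsilon(f_N+q(y))=\varepsilon(f_N)>0$ for every w.h. isolated singularity $q$ in separate variables.
2. $\varepsilon$ is unbounded above over all dimensions, so no inequality "variance $\le\frac{a_\mu-a_1}{12}+C$" with a universal constant $C$ holds.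
3. For every $n\ge3$ the equality $\varepsilon=0$ occurs for singularities that are not $\mu$-constant deformations of w.h. ones.
4. For $n=0$ the conjecture holds, with equality always.

Thus both assertions of the conjecture fail in every dimension $n\ge3$. Nothing is claimed about $n=1$ or $n=2$.

## Newton polyhedra and a lattice-point formula for the spectrum

Write $\mathbb N=\{0,1,2,\dots\}$. For $J\subset\{1,\dots,m\}$ let $\mathbb R^J$, $\mathbb Z^J$, $\mathbb N^J$ denote the vectors supported on $J$.

**Definition (Newton data).** Let $f\in\mathbb C[x_1,\dots,x_m]$ with $f(0)=0$. It is *convenient* if for each $i$ some pure power of $x_i$ occurs in $f$. Its Newton polyhedron is $\Gamma_+=\operatorname{conv}(\operatorname{supp}f+\mathbb R^m_{\ge0})$, and $\Gamma$ is the union of the compact faces. For convenient $f$ the *Newton function* $h:\mathbb R^m_{\ge0}\to\mathbb R$ is the function that is $1$ on $\Gamma$ and linear on each ray. For a compact face $\sigma$, $C_\sigma$ is the cone over $\sigma$, and $f_\sigma$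 is the part of $f$ with exponents in $\sigma$. One calls $f$ *nondegenerate* if for each compact face $\sigma$ the functions $x_i\partial_if_\sigma$ have no common zero in $(\mathbb C^*)^m$.

The function $h$ makes sense because each ray meets $\Gamma$ exactly once. Indeed, let $y\neq0$ have support $J$. By convenience some multiple of $y$ lies in $\Gamma_+$. Let $y$ be the first such point on its ray. It is a boundary point of $\Gamma_+\cap\mathbb R^J$ in $\mathbb R^J$, so some nonzero form $\lambda$ on $\mathbb R^J$, necessarily with coefficients $\ge0$, has its minimum over $\Gamma_+\cap\mathbb R^J$ at $y$, and $\lambda(y)>0$. If $\lambda_i=0$ for some $i\in J$, a pure power of $x_i$ would give a point with $\lambda=0$, a contradiction. So all coefficients are positive, and $\{\lambda=\lambda(y)\}$ cuts out a compact face of $\Gamma_+\cap\mathbb R^J$, which is a face of $\Gamma_+$. A later point $sy$, $s>1$, lies on no compact face: a form minimized exactly on a compact face has positive coefficients, and it is smaller at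 $y\in\Gamma_+$. Consequently the relative interiors of the cones $C_\sigma$, with $C_\emptyset=\{0\}$ included, partition the orthant. The function $h$ is linear on each $C_\sigma$: a form that defines $\sigma$, scaled to be $1$ on $\sigma$, agrees with $h$ there.

In practice one guesses $h$ and needs a certificate that the guess is right.

**Lemma 1 (recognizing $h$).** Let $f$ be a convenient polynomial with $f(0)=0$. Let $h=\min_j\ell_j$ on $\mathbb R^m_{\ge 0}$ with finitely many linear forms $\ell_j$ having positive coefficients. Assume $h(v)=1$ for all $v\in\operatorname{supp}f$, and that $\mathbb R^m_{\ge0}=\bigcup_jC_j$ with $h=\ell_j$ on the cone $C_j$ and $C_j$ generated by elements of $\operatorname{supp}f$. Then $h$ is the Newton function of $f$, and every compact face of $\Gamma_+$ is a face of one of the polytopes $F_j=\operatorname{conv}\{v\in\operatorname{supp} f:\ell_j(v)=1\}$.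

**Step 1.** We show that $\Gamma_+=\{h\ge1\}$. As a minimum of linear forms with positive coefficients, $h$ is concave, homogeneous of degree $1$ and increasing in each coordinate. Since $h=1$ on $\operatorname{supp}f$, it is $\ge1$ on the convex hull, and then on $\Gamma_+$. Conversely let $h(y)\ge1$ and $y\in C_j$. Write $y=\sum\lambda_vv$ with $\lambda_v\ge0$ and $v\in\operatorname{supp}f\cap C_j$. As $\ell_j(v)=h(v)=1$, we get $\Lambda:=\sum\lambda_v=\ell_j(y)=h(y)\ge1$. With $z=y/\Lambda\in\operatorname{conv}(\operatorname{supp}f)$ we have $y=z+(\Lambda-1)z\in\Gamma_+$.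

**Step 2.** We show that points with $h=1$ lie on compact faces. Since $\ell_j\ge h\ge1$ on $\Gamma_+$, the set $\Gamma_+\cap\{\ell_j=1\}$ is a face if it is nonempty. It is compact because $\ell_j$ has positive coefficients. Hence it is the convex hull of the vertices of $\Gamma_+$ in it, and these lie in $\operatorname{supp}f$, so it equals $F_j$. A point with $h=1$ has $\ell_j=1$ for some $j$ and lies in $\Gamma_+$ by Step 1, so it lies in $F_j$.

**Step 3.** We show that a compact face $\sigma$ satisfies $h=1$ on $\sigma$ and lies in some $F_j$. Let $\sigma$ be the set where a form $\lambda$ attains its minimum over $\Gamma_+$. As $\lambda$ is bounded below on $\Gamma_+$, its coefficients are $\ge0$. A zero $i$-th coefficient would give $\sigma+\mathbb R_{\ge0}e_i\subset\sigma$, so all are positive. If $h(y)>1$ for some $y\in\sigma$, then $y/h(y)\in\Gamma_+$ has a smaller $\lambda$-value, a contradiction. So $h=1$ on $\sigma$. Choose $y$ in the relative interior of $\sigma$ and $j$ with $\ell_j(y)=1$. As $\ell_j\ge1$ on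 $\sigma$ with equality at a relative interior point, $\ell_j=1$ on $\sigma$. So $\sigma\subset F_j$, and a face of $\Gamma_+$ contained in the face $F_j$ is a face of $F_j$. Together, $\Gamma=\{h=1\}$, and $h$ is the Newton function. $\square$

**Remark (simplices).** If the exponents of $f$ lying in $\sigma$ are linearly independent, then $\sigma$ causes no degeneracy. Write $f_\sigma=\sum_va_vx^v$ with all $a_v\ne0$. The vector of the $x_i\partial_if_\sigma$ is $\sum_va_vx^v\,v$. If it vanishes at a torus point, then $(a_vx^v)_v$ is a linear relation between the $v$, so all $a_vx^v=0$, which is impossible on the torus. In contrast $(x+y)^2$ has the dependent exponents $(2,0),(1,1),(0,2)$ on one edge, and it is degenerate along $y=-x$.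

**Example.** For $f=x^4+x^2w^2+w^5$ put $L=\frac{x+w}4$, $\ell=\frac{3x}{10}+\frac w5$, $h=\min(L,\ell)$. Here $\ell-L=\frac{x-w}{20}$, so $h=L$ on $\{w\le x\}=\langle(4,0),(2,2)\rangle$ and $h=\ell$ on $\{w\ge x\}=\langle(2,2),(0,5)\rangle$. All three exponents have $h=1$. By Lemma 1, $h$ is the Newton function. The compact faces are faces of two segments with independent endpoints, so $f$ is nondegenerate.

We quote the following published results.

**Fact 1 (Kouchnirenko 1976).** A convenient nondegenerate $f$ has an isolated singularity.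

**Fact 2 (Steenbrink's formula; proved by Varchenko–Khovanskii, Dokl. Akad. Nauk SSSR 283 (1985), and by M. Saito, *Exponents and Newton polyhedra of isolated hypersurface singularities*, Math. Ann. 281 (1988)).** For convenient nondegenerate $f$
$$\mathrm{Sp}_f(t)=\sum_\sigma(-1)^{m-\dim C_\sigma}(1-t)^{k(\sigma)}\sum_{\nu\in C_\sigma\cap\mathbb Z^m}t^{h(\nu)},\tag{4}$$
the sum being over the compact faces including $\emptyset$, where $k(\sigma)$ is the dimension of the smallest coordinate plane containing $\sigma$.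

**Fact 3 (Varchenko 1982).** The spectrum is constant in $\mu$-constant deformations.

**Fact 4.** For a w.h. isolated singularity with weights $w_i$, $\mathrm{Sp}(t)=\prod_i\frac{t^{w_i}-t}{1-t^{w_i}}$ (Steenbrink). One may choose coordinates with $0<w_i\le\frac12$ (K. Saito 1971).

**Fact 5 (Thom–Sebastiani; Varchenko, Scherk–Steenbrink).** $\mathrm{Sp}_{f(x)+g(y)}=\mathrm{Sp}_f\,\mathrm{Sp}_g$.

Formula (4) sums over overlapping closed cones. The first move is to remove the overlaps.

**Lemma 2.** For convenient nondegenerate $f$ and $0<t<1$,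
$$\mathrm{Sp}_f(t)=\sum_{J\subset\{1,\dots,m\}}(-1)^{m-|J|}(1-t)^{|J|}\sum_{\nu\in\mathbb N^J}t^{h(\nu)}.\tag{5}$$

*Proof.* Group the $\sigma$ in (4) by their smallest coordinate plane $\mathbb R^J$. Since $(-1)^{m-\dim C_\sigma}=(-1)^{m-|J|}(-1)^{|J|-\dim C_\sigma}$, it suffices to show for each $J$ that
$$\sum_\sigma(-1)^{|J|-\dim C_\sigma}1_{C_\sigma}=1_{\mathbb R^J_{\ge0}},$$
summed over the $\sigma$ with smallest plane $\mathbb R^J$, that is, with $\operatorname{relint}C_\sigma\subset\operatorname{int}\mathbb R^J_{\ge0}$. (For two plane cones $C_1,C_2$ meeting in an interior ray $\varrho$ this says $1_{C_1}+1_{C_2}-1_{\varrho}=1$ on the quadrant.) For $J=\emptyset$ it is trivial.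

Fix $x\in\mathbb R^J_{\ge0}$ and a small open ball $B\subset\mathbb R^J$ around $x$. The cells $\operatorname{relint}C_\sigma$, $\sigma\subset\mathbb R^J$, partition $\mathbb R^J_{\ge0}$. If $B$ is small, the cells that meet $B$ are exactly those with $x\in C_\sigma$, and $B\cap\operatorname{relint}C_\sigma$ is a relatively open convex set, whose compactly supported Euler characteristic $\chi_c$ is $(-1)^{\dim C_\sigma}$. The cells with relative interior in $\operatorname{int}\mathbb R^J_{\ge0}$ partition $B\cap\operatorname{int}\mathbb R^J_{\ge0}$, a nonempty open convex set with $\chi_c=(-1)^{|J|}$. By additivity of $\chi_c$, the sum of $(-1)^{\dim C_\sigma}$ over the $\sigma$ in question with $x\in C_\sigma$ is $(-1)^{|J|}$. $\square$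

**Lemma 3 (exponents below 1).** For $\gamma<1$ the multiplicity of the exponent $\gamma$ is $\#\{\nu\in\mathbb Z^m_{>0}:h(\nu)=\gamma\}$. If $h$ is nondecreasing in each coordinate and $h(1,\dots,1)<1$, then
$$\alpha_1=h(1,\dots,1).\tag{6}$$

*Proof.* All series in (5) are power series in $t^{1/D}$ for some $D$, so we may compare coefficients. Since $h\ge0$, replacing each $(1-t)^{|J|}$ by $1$ changes only terms of degree $\ge1$. After that, a given $\nu$ is counted with $\sum_{J\supset\operatorname{supp}\nu}(-1)^{m-|J|}$, which is $1$ if $\nu$ has full support and $0$ otherwise. For the second claim, $(1,\dots,1)$ minimizes $h$ on $\mathbb Z^m_{>0}$. $\square$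

**Example, finished.** For $x^4+x^2w^2+w^5$ the positive lattice points with $h<1$ are $(1,1)$, $(2,1)$, $(1,2)$, $(1,3)$, with values $\frac12$, $\frac34$, $\frac7{10}$, $\frac9{10}$; the next candidates have $h(3,1)=1$, $h(2,2)=1$, $h(1,4)=\frac{11}{10}$. By symmetry about $1$ there are four exponents above $1$. Proposition 6 below will give $\mu=10$, so two exponents equal $1$. This is the list (2).

## Second moments of weighted homogeneous germs

**Lemma 4.** For a w.h. isolated singularity with weights $0<w_i\le\frac12$,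
$$\mu=\prod_i\tfrac{1-w_i}{w_i},\quad\sum_i(\alpha_i-\tfrac m2)^2=\frac{\mu}{12}\sum_i(1-2w_i),\quad \alpha_{\mu}-\alpha_{1}=\sum_i(1-2w_i),\quad \varepsilon=0.\tag{7}$$

*Proof.* Put $t=e^{-s}$ in Fact 4. Taking $t^{(1+w)/2}$ out of the numerator and $t^{w/2}$ out of the denominator,
$$\frac{t^w-t}{1-t^w}=t^{1/2}\,\frac{\sinh((1-w)s/2)}{\sinh(ws/2)}=t^{1/2}\,\frac{1-w}{w}\Big(1+\frac{(1-2w)s^2}{24}+O(s^4)\Big),$$
because $(1-w)^2-w^2=1-2w$. Multiply over $i$ and compare with $\sum_ie^{-s(\alpha_i-m/2)}=\mu+\frac{s^2}2\sum_i(\alpha_i-\frac m2)^2+O(s^4)$, where odd terms vanish by symmetry. This gives the first two formulas. Next, $\mathrm{Sp}=t^{\sum w_i}\prod_i\frac{1-t^{1-w_i}}{1-t^{w_i}}$ has lowest term $t^{\sum w_i}$, so $\alpha_1=\sum w_i$ and by symmetry $\alpha_\mu=m-\sum w_i$. The last formula follows. $\square$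

**Lemma 5 (higher-order terms).** Let $c$ be w.h. with weights $w_i$ and an isolated singularity at $0$, and let $p$ be a polynomial all of whose monomials have weighted degree $>1$. Then $c+sp$, $|s|\le1$, has an isolated singularity at $0$ with the Milnor number of $c$.

*Proof.* Let $\rho(z)=\max_i|z_i|^{1/w_i}$ and $\lambda\cdot y=(\lambda^{w_i}y_i)_i$ for $\lambda>0$. By homogeneity the gradient of $c$ vanishes only at $0$, so on the compact set $\{\rho(y)=1\}$ we have $\max_i|\partial_ic(y)|\ge\eta$ for some $\eta>0$. Let $1+\delta>1$ be the least weighted degree in $p$. For $\rho(y)=1$ and $0<\lambda\le1$,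
$$\partial_ic(\lambda\cdot y)=\lambda^{1-w_i}\partial_ic(y),\qquad|\partial_ip(\lambda\cdot y)|\le K\lambda^{1+\delta-w_i}.$$
For an index $i$ with $|\partial_ic(y)|\ge\eta$ this gives $|\partial_i(c+sp)(\lambda\cdot y)|\ge\lambda^{1-w_i}(\eta-K\lambda^\delta)$, which is positive for $0<\lambda\le\lambda_0$. So the gradients of all $c+sp$ are nonzero on $0<\rho\le\lambda_0$. The Milnor number is the local multiplicity of the gradient map at $0$, which is its topological degree on the boundary of the polydisc $\{\rho\le\lambda_0\}$. This degree does not depend on $s$. $\square$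

So w.h. germs and their $\mu$-constant deformations all have $\varepsilon=0$. By Fact 5 the exponents of $f(x)+g(y)$ are the sums $\alpha_i(f)+\alpha_j(g)$, so variances and ranges add, and
$$\varepsilon(f\oplus g)=\varepsilon(f)+\varepsilon(g),\qquad f\oplus g:=f(x)+g(y).\tag{8}$$
Neither of these two sources gives anything but zero. We need a supply of other germs with computable second moments.

## Bending the simplex $L=1$ along $w=\psi(x)$

Start with the Fermat germ $g=\sum_i x_i^{1/l_i}+w^M$, whose Newton function is a single linear form $L$. Replace $w^M$ by a higher power $w^N$, and add monomials on the simplex $\{L=1\}$ so that the polyhedron stays unchanged for small $w$. The Newton function is then $L$ below a graph $w=\psi(x)$, and above that graph its slope in $w$ drops from $\frac1M$ to $\frac1N$. The example $x^4+x^2w^2+w^5$ has exactly this shape, with $\psi(x)=x$. The next proposition computes the change in the second moment.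

**Setting.** Coordinates $(x_1,\dots,x_d,w)$, $m=d+1$. Let $L=\sum_il_ix_i+\frac wM$ with $1/l_i$ and $M$ integers $\ge2$, let $N>M$ be an integer, and $\kappa=\frac1M-\frac1N$. Let $\Sigma$ be a simplicial fan subdividing $\mathbb R^d_{\ge0}$, with chosen lattice generators $v$ of its rays, whose restriction to each coordinate face is a union of cones of $\Sigma$. Let $\psi\ge0$ be continuous on $\mathbb R^d_{\ge0}$ and linear on the cones of $\Sigma$, with $\psi(v)\in\mathbb Z$ on generators. Let $u(x)=L(x,\psi(x))$, and assume $u(v)=1$ on generators. Let $f$ and $q$ be convenient nondegenerate polynomials, in $d+1$ and $d$ variables, with Newton functions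
$$h(x,w)=L(x,w)-\kappa\max(0,w-\psi(x))\qquad\text{and}\qquad u(x).$$
Let $g=\sum_i x_i^{1/l_i}+w^M$; by Lemma 1 and the Remark it is nondegenerate with Newton function $L$. For $\xi\in\mathbb N^d$ let $\beta(\xi)=\lceil\psi(\xi)\rceil-\psi(\xi)\in[0,1)$, the gap up to the next integer, and put
$$R_b(t)=\sum_{K\subset\{1,\dots,d\}}(-1)^{d-|K|}(1-t)^{|K|}\sum_{\xi\in\mathbb N^K,\ \beta(\xi)=b}t^{u(\xi)},\qquad g_{P,b}(t)=\sum_{j=0}^{P-1}t^{(b+j)/P}.\tag{9}$$

**Proposition 6 (series formula).** (i) Each $R_b$ is a finite sum of fractional powers of $t$, only finitely many are nonzero, and $\sum_bR_b=\mathrm{Sp}_q$. Moreover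
$$R_b(1)=\sum_K(-1)^{d-|K|}\sum_{\tau}\#\Big\{\text{classes in }\mathbb Z^K/\textstyle\bigoplus\mathbb Zv\text{ with }-\psi|_\tau\equiv b\bmod 1\Big\},\tag{10}$$
where $\tau$ runs over the cones of $\Sigma$ in $\mathbb R^K$ of dimension $|K|$, $v$ runs over the generators of $\tau$, and $\psi|_\tau$ is extended linearly.

(ii) $\mathrm{Sp}_f-\mathrm{Sp}_g=\sum_bR_b\,(g_{N,b}-g_{M,b})$.

(iii) With $B_2(b)=b^2-b+\frac16$,
$$\sum(\alpha(f)-\tfrac m2)^2=\sum(\alpha(g)-\tfrac m2)^2+(N-M)\Big[\sum(\alpha(q)-\tfrac d2)^2+\frac{\mu_q}{12}\Big]-\kappa\sum_bR_b(1)B_2(b),\tag{11}$$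
and $\mu_f=\mu_g+(N-M)\mu_q$.

**Step 1.** This step proves (i) by splitting lattice points into boxes. The identity $\sum_bR_b=\mathrm{Sp}_q$ is (5) for $q$. Fix $K$ and decompose $\mathbb R^K_{\ge0}$ into the sets $\operatorname{relint}\tau$ with $\tau\in\Sigma$, $\tau\subset\mathbb R^K$. Let
$$\mathrm{Box}(\tau)=\mathbb Z^K\cap\Big\{\sum\lambda_vv:0<\lambda_v\le1\Big\}.$$
Each lattice point of $\operatorname{relint}\tau$ is uniquely $p+\sum m_vv$ with $p\in\mathrm{Box}(\tau)$ and $m_v\in\mathbb N$. (For the cone on $(1,3)$ and $(0,6)$ in $\mathbb Z^2$ the box is $\{(1,4),(1,5),\dots,(1,9)\}$, six points, and the determinant is $6$.) As $\psi$ and $u$ are linear on $\tau$ with $\psi(v)\in\mathbb Z$ and $u(v)=1$, we have $\beta(p+\sum m_vv)=\beta(p)$ and $u(p+\sum m_vv)=u(p)+\sum m_v$. Summing the geometric series,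
$$(1-t)^{|K|}\sum_{\xi\in\mathbb N^K,\,\beta(\xi)=b}t^{u(\xi)}=\sum_\tau(1-t)^{|K|-\dim\tau}\sum_{p\in\mathrm{Box}(\tau),\,\beta(p)=b}t^{u(p)}.$$
The boxes are finite, so the $R_b$ are finite sums and only finitely many are nonzero. At $t=1$ only $\tau$ with $\dim\tau=|K|$ contribute. For those, $\mathrm{Box}(\tau)$ represents $\mathbb Z^K/\bigoplus\mathbb Zv$, and $\beta(p)=b$ means $-\psi|_\tau(p)\equiv b$ mod $1$. This is (10).

**Step 2.** This step proves (ii) by subtracting (5) for $g$ from (5) for $f$. If $J$ does not contain the index of $w$, then $h=L$ on $\mathbb R^J_{\ge0}$ because $\psi\ge0$, and the terms cancel. For $J=K\cup\{w\}$ the sign is $(-1)^{d-|K|}$ and the power of $1-t$ is $|K|+1$. Fix $\xi\in\mathbb N^K$ and let $w=j\in\mathbb N$. For $j<\psi(\xi)$ the terms cancel. The others are $j=\psi(\xi)+\beta(\xi)+k$ with $k\ge0$, and there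
$$L=u(\xi)+\frac{\beta+k}M,\qquad h=L-\kappa(\beta+k)=u(\xi)+\frac{\beta+k}N .$$
Summing over $k$,
$$\mathrm{Sp}_f-\mathrm{Sp}_g=\sum_K(-1)^{d-|K|}(1-t)^{|K|+1}\sum_{\xi\in\mathbb N^K}t^{u(\xi)}\Big[\frac{t^{\beta/N}}{1-t^{1/N}}-\frac{t^{\beta/M}}{1-t^{1/M}}\Big].$$
Since $\frac{(1-t)\,t^{b/P}}{1-t^{1/P}}=g_{P,b}(t)$, sorting by the value $b$ of $\beta$ gives (ii), first for $0<t<1$, hence as an identity of fractional polynomials.

**Step 3.** This step computes the moments of $g_{P,b}$. For $F=\sum c_\gamma t^\gamma$ put $M_k(F;c)=\sum c_\gamma(\gamma-c)^k$. Then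
$$M_0(g_{P,b};\tfrac12)=P,\qquad M_1(g_{P,b};\tfrac12)=b-\tfrac12,\qquad M_2(g_{P,b};\tfrac12)=\frac P{12}+\frac{B_2(b)}P .\tag{12}$$
Indeed, write $\frac{b+j}P-\frac12=\frac{(b-\frac12)+e_j}{P}$ with $e_j=j-\frac{P-1}2$, where $\sum_{j<P}e_j=0$ and $\sum_{j<P}e_j^2=\frac{P(P^2-1)}{12}$. So $M_1=b-\frac12$ and
$$M_2=\frac1{P^2}\Big(P(b-\tfrac12)^2+\frac{P(P^2-1)}{12}\Big)=\frac P{12}+\frac1P\Big((b-\tfrac12)^2-\frac1{12}\Big),$$
where $(b-\frac12)^2-\frac1{12}=b^2-b+\frac16=B_2(b)$. Note that $M_1$ does not depend on $P$.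

**Step 4.** This step assembles (iii). For products,
$$M_2(FG;c+c')=M_2(F;c)M_0(G)+2M_1(F;c)M_1(G;c')+M_0(F)M_2(G;c').$$
Take $F=R_b$, $c=\frac d2$, $G=g_{P,b}$, $c'=\frac12$, so $c+c'=\frac m2$, and subtract the case $P=M$ from $P=N$. The middle term drops out, although $M_1(R_b;\frac d2)$ need not vanish, because $M_1(g_{P,b};\frac12)$ is independent of $P$. What remains is
$$(N-M)\big[M_2(R_b;\tfrac d2)+\tfrac1{12}R_b(1)\big]+R_b(1)B_2(b)\big(\tfrac1N-\tfrac1M\big).$$
Sum over $b$ and use $\sum_bR_b=\mathrm{Sp}_q$; with (ii) this is (11). Putting $t=1$ in (ii) gives $\mu_f=\mu_g+(N-M)\mu_q$. $\square$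

## The number $\sum_bR_b(1)B_2(b)$ and the range

Formula (11) has a main part linear in $N$ and a small correction $-\kappa\sum_bR_b(1)B_2(b)$. The following observation isolates when the correction alone decides the sign of $\varepsilon$.

**Lemma 7.** In the setting of Proposition 6 assume that $h$ and $u$ are nondecreasing in each coordinate, that $\psi(1,\dots,1)=1$, that $L(1,\dots,1)<1$, and that $\varepsilon(q)=0$. Then
$$\varepsilon(f)=-\frac{\kappa}{\mu_f}\sum_bR_b(1)B_2(b).$$

*Proof.* Put $\lambda=L(1,\dots,1)$. As $\psi(1,\dots,1)=1$, we have $h(1,\dots,1)=\lambda=u(1,\dots,1)$. By (6), $\lambda$ is the smallest exponent of $f$, of $g$ and of $q$. So the ranges are $m-2\lambda$ for $f$ and $g$, and $d-2\lambda=(m-2\lambda)-1$ for $q$. Since $\varepsilon(q)=0=\varepsilon(g)$, the bracket in (11) is $\frac{\mu_q}{12}(m-2\lambda-1)+\frac{\mu_q}{12}=\frac{\mu_q}{12}(m-2\lambda)$, and the first term is $\frac{\mu_g}{12}(m-2\lambda)$. Together the main part is $\frac{\mu_f}{12}(m-2\lambda)$, which is $\mu_f$ times one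 twelfth of the range of $f$. $\square$

So one wants $\sum_bR_b(1)B_2(b)<0$. The function $B_2$ is $\frac16$ at $b=0$ and $-\frac1{12}$ at $b=\frac12$; it is negative in the middle of $[0,1]$. The natural first try is a single variable $x$.

*One variable with $\psi(1)=1$.* Then $\psi(x)=x$ is an integer at every lattice point, so only $b=0$ occurs and $\sum_bR_b(1)B_2(b)=\frac{\mu_q}6$. Here $u(x)=x/c$ for the generator $c$, and $q$ is $x^c$ times a nonvanishing germ. If $c\ge2$, then $L(1,1)=u(1)=\frac1c<1$, and Lemma 7 gives $\varepsilon(f)<0$. For $x^4+x^2w^2+w^N$, $N\ge5$, with $L=\frac{x+w}4$, generator $2$ and $q=x^2$, we get $\mu=9+(N-4)=N+5$ and $\varepsilon=-\frac{1}{6(N+5)}(\frac14-\frac1N)$. For $N=5$ this is $\mu=10$ and $\varepsilon=-\frac1{1200}$, in agreement with $0.0825-\frac1{12}$.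

*One variable with fractional gaps.* Take $x^3+x^2w+w^N$, $N\ge4$: $L=\frac{x+w}3$, generator $2$, $\psi(x)=\frac x2$, $u(x)=\frac x2$, $q=x^2$. Lemma 1 applies with the cones $\{w\le\frac x2\}=\langle(3,0),(2,1)\rangle$ and $\{w\ge\frac x2\}=\langle(2,1),(0,N)\rangle$, and all faces have independent exponents. Even $\xi$ and the term $K=\emptyset$ give $R_0=1-1=0$, odd $\xi$ give $R_{1/2}=t^{1/2}$. Now $\sum_bR_b(1)B_2(b)=-\frac1{12}$ has the desired sign, and (11) reads
$$\sum(\alpha-1)^2=\frac4{12}\cdot\frac23+\frac{N-3}{12}+\frac\kappa{12}=\frac{N^2-1}{12N},\qquad\mu=N+1,\quad\kappa=\tfrac13-\tfrac1N.$$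
But $\psi(1)=\frac12<1$, so $(1,1)$ lies above the bend, $\alpha_1=h(1,1)=\frac23-\frac\kappa2$, and the range has grown to $\frac23+\kappa=1-\frac1N$. One twelfth of it times $\mu$ is $\frac{N^2-1}{12N}$ again, so $\varepsilon=0$: the larger range consumes the gain exactly.

The obstruction in one variable is therefore that $\psi(1)=1$ forces all gaps to be $0$. With several variables the two requirements separate: $\psi(1,\dots,1)=1$ does not prevent $\psi$ from taking fractional values at many other lattice points. The next section does this with the linear function $\psi=\frac13(x_1+x_2+x_3)$ and lands exactly on $0$. A $\psi$ with three linear pieces then gives a negative sum.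

## $\phi_N$: equality without weighted homogeneity (Theorem B)

Take $d=3$, $M=4$, $L=\frac14(x_1+x_2+x_3+w)$, $\psi=\frac13(x_1+x_2+x_3)$, $\kappa=\frac14-\frac1N$. Let $\Sigma$ be the orthant and its faces, with generators $3e_i$. Then $u=\frac13(x_1+x_2+x_3)$, $\psi(3e_i)=u(3e_i)=1$, $q=x_1^3+x_2^3+x_3^3$, and $g=x_1^4+x_2^4+x_3^4+w^4$.

**Step 1.** We find the Newton function of $\phi_N$. The exponents are $(4e_i,0)$, $P_i=(3e_i,1)$ and $W=(0,0,0,N)$. Put $\ell_1=L-\kappa(w-\psi)$, with $w$-coefficient $\frac1N$ and positive $x$-coefficients, and $h=\min(L,\ell_1)=L-\kappa\max(0,w-\psi)$. Then $h=1$ on all exponents: $L=1$ and $w\le\psi$ at $(4e_i,0)$ and $P_i$, and $h(W)=\frac N4-\kappa N=1$. The cone $\{w\ge\psi\}$, where $h=\ell_1$, is generated by $W,P_1,P_2,P_3$, as $(x,w)=\sum\frac{x_i}3P_i+\frac{w-\psi(x)}NW$. The cone $\{w\le\psi\}$, where $h=L$, is generated by the $(4e_i,0)$ and $P_i$: write $w=\sum w_i$ with $0\le w_i\le\frac{x_i}3$; each $(x_ie_i,w_i)$ is a nonnegative combination of $(e_i,0)$ and $(3e_i,1)$.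 By Lemma 1, $h$ is the Newton function. Since $L(W)=\frac N4>1$ and $\ell_1(4e_i,0)=1+\frac43\kappa>1$,
$$F_0=\operatorname{conv}\{(4e_i,0),P_i:i=1,2,3\},\qquad F_1=\operatorname{conv}(W,P_1,P_2,P_3).$$

**Step 2.** We check nondegeneracy, so that Facts 1 and 2 apply. The exponents in $F_1$ are linearly independent, so $F_1$ and its faces are fine. Let $\sigma$ be a nonempty face of $F_0$ and suppose all logarithmic derivatives of $f_\sigma$ (with $f=\phi_N$) vanish at a torus point. If for some $i$ exactly one of $(4e_i,0)$, $P_i$ lies in $\sigma$, then $x_i\partial_if_\sigma$ is a nonzero multiple of a monomial, a contradiction. So $f_\sigma=\sum_{i\in I}(x_i^4+wx_i^3)$ with $I\ne\emptyset$. From $4x_i^4+3wx_i^3=0$ we get $x_i=-\frac34w$ for $i\in I$, and then $w\partial_wf_\sigma=w\sum_{i\in I}x_i^3=-\frac{27}{64}|I|w^4\ne0$, a contradiction. The polynomial $q$ is convenient, its exponents are independent, and its Newton function is $u$ by Lemma 1.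

**Step 3.** We compute all $R_b$. Write $|\xi|=\xi_1+\xi_2+\xi_3$. Then $\beta(\xi)=0,\frac23,\frac13$ according as $|\xi|\equiv0,1,2$ mod $3$. Put $\tau=t^{1/3}$. Without the condition on $\beta$, the sum in (9) factors:
$$\sum_K(-1)^{3-|K|}(1-\tau^3)^{|K|}\sum_{\xi\in\mathbb N^K}\tau^{|\xi|}=\Big(\frac{1-\tau^3}{1-\tau}-1\Big)^3=(\tau+\tau^2)^3=\tau^3+3\tau^4+3\tau^5+\tau^6 .$$
Multiplication by $1-t=1-\tau^3$ does not change exponents of $\tau$ mod $3$, so the condition on $\beta$ selects the terms by their exponent mod $3$: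
$$R_0=t+t^2,\qquad R_{2/3}=3t^{4/3},\qquad R_{1/3}=3t^{5/3}.$$
As $B_2(\frac13)=B_2(\frac23)=-\frac1{18}$, we get $\sum_bR_b(1)B_2(b)=\frac26-\frac6{18}=0$.

**Step 4.** We compute the second moment. By (7), $\mu_g=81$, $\sum(\alpha(g)-2)^2=\frac{81\cdot2}{12}$, $\mu_q=8$, $\sum(\alpha(q)-\frac32)^2=\frac8{12}$. Proposition 6(iii) gives $\mu=81+8(N-4)$ and
$$\sum(\alpha-2)^2=\frac{81}6+(N-4)\frac{16}{12}=\frac\mu6 .$$

**Step 5.** We find the range, and with it $\varepsilon$. As $h(1,1,1,1)=1$ is not below $1$, (6) does not apply, so we read off the bottom of the spectrum from Proposition 6(ii):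
$$\mathrm{Sp}_{\phi_N}=\mathrm{Sp}_g+(t+t^2)(g_{N,0}-g_{4,0})+3t^{4/3}(g_{N,2/3}-g_{4,2/3})+3t^{5/3}(g_{N,1/3}-g_{4,1/3}).$$
Here $\mathrm{Sp}_g=(t^{1/4}+t^{1/2}+t^{3/4})^4=t+4t^{5/4}+\cdots$, $t\,g_{4,0}=t+t^{5/4}+\cdots$, $t\,g_{N,0}=\sum_{0\le k<N}t^{1+k/N}$, and the last two summands have only exponents $\ge\frac43>\frac54$. So, up to terms of exponent $>\frac54$,
$$\mathrm{Sp}_{\phi_N}=\sum_{0\le k\le N/4}t^{1+k/N}+3t^{5/4}+\cdots.\tag{13}$$
Hence $\alpha_1=1$, the range is $4-2=2$, and $\varepsilon(\phi_N)=\frac16-\frac2{12}=0$. Adding $r$ squares multiplies $\mathrm{Sp}$ by $t^{r/2}$ (Facts 4 and 5). This shifts all exponents, so $\varepsilon$ stays $0$.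

**Step 6.** We show that $\phi_N+y_1^2+\dots+y_r^2$ is not a $\mu$-constant deformation of a w.h. singularity, by trying to read the weights from (13). Suppose it is one. By Facts 3 and 4 there are weights $w_1,\dots,w_{4+r}\in(0,\frac12]$ with
$$t^{r/2}\,\mathrm{Sp}_{\phi_N}=t^{\sum w_i}\prod_i\frac{1-t^{1-w_i}}{1-t^{w_i}} .$$
Comparing lowest terms, $\sum w_i=1+\frac r2$. Factors with $w_i=\frac12$ equal $1$, and the others have $1-w_i>\frac12$, so modulo terms of degree $>\frac14$
$$\prod_{w_i<1/2}\frac1{1-t^{w_i}}\equiv\sum_{0\le k\le N/4}t^{k/N}+3t^{1/4}.$$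
Since $\frac1N<\frac14$, the lowest nonconstant term on the right is $t^{1/N}$ with coefficient $1$. So exactly one weight equals $\frac1N$ and none is smaller. Multiply by $1-t^{1/N}$. The sum over $k$ telescopes to $1$ minus a power of degree $>\frac14$, so the product over the other weights is $\equiv1+3t^{1/4}$. Hence exactly three of the other weights equal $\frac14$, and the remaining $r$ weights exceed $\frac14$. The sum of these $r$ weights is
$$1+\frac r2-\frac34-\frac1N=\frac r2+\frac14-\frac1N>\frac r2,$$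
which contradicts $w_i\le\frac12$; for $r=0$ an empty sum would be positive. This proves Theorem B. $\blacksquare$

## $f_N$: a three-piece $\psi$ with $\sum_bR_b(1)B_2(b)=-\frac1{30}$ (Theorem A)

Here $d=3$, $M=6$, $L=\frac16(x_1+x_2+2x_3+w)$, $\kappa=\frac16-\frac1N>0$, and
$$\theta_1=\tfrac15(x_1+3x_2+x_3),\quad\theta_2=2x_1+\tfrac12x_3,\quad\theta_3=\tfrac15x_1+x_2,\quad \psi=\min(\theta_1,\theta_2,\theta_3).$$
Note that $\psi(1,1,1)=\min(1,\frac52,\frac65)=1$. Put
$$v_1=(5,0,0),\quad v_2=(1,3,0),\quad v_3=(0,1,2),\quad v_4=(0,6,0),\quad v_5=(0,0,3).$$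

**Step 1.** We set up the fan on which $\psi$ is linear. The values on the generators are as follows.

| | $v_1$ | $v_2$ | $v_3$ | $v_4$ | $v_5$ |
|---|---|---|---|---|---|
| $\theta_1$ | $1$ | $2$ | $1$ | $18/5$ | $3/5$ |
| $\theta_2$ | $10$ | $2$ | $1$ | $0$ | $3/2$ |
| $\theta_3$ | $1$ | $16/5$ | $1$ | $6$ | $0$ |
| $\psi$ | $1$ | $2$ | $1$ | $0$ | $0$ |

Let $S_1=\langle v_1,v_2,v_3\rangle$, $S_2=\langle v_2,v_3,v_4\rangle$, $S_3=\langle v_1,v_3,v_5\rangle$, and $\delta=2x_2-x_3$. Inside the orthant,
$$S_3=\{\delta\le0\},\qquad S_1=\{0\le\delta\le6x_1\},\qquad S_2=\{\delta\ge6x_1\}.$$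
Indeed the three right sides are the simplicial cones cut out by $x_1,x_2,-\delta\ge0$, by $x_3,\delta,6x_1-\delta\ge0$, and by $x_1,x_3,\delta-6x_1\ge0$, and setting two of the three forms to zero gives the stated rays each time. They cover the orthant. Furthermore $S_1\cap S_3=\langle v_1,v_3\rangle$, $S_1\cap S_2=\langle v_2,v_3\rangle$, and $S_2\cap S_3$ requires $\delta=0=x_1$, which is the ray of $v_3$. So the $S_i$ and their faces form a simplicial fan $\Sigma$. The coordinate planes restrict to $\langle v_1,v_2\rangle\cup\langle v_2,v_4\rangle$ for $x_3=0$, $\langle v_1,v_5\rangle$ for $x_2=0$, and $\langle v_3,v_4\rangle\cup\langle v_3,v_5\rangle$ for $x_1=0$; the axes are the rays of $v_1,v_4,v_5$. By the table, $\theta_i$ is the smallest of the three forms at each generator of $S_i$, so $\psi=\theta_i$ on $S_i$. Also $\psi\ge0$, $\psi(v_i)\in\mathbb Z$, and $u(v_i)=L(v_i,\psi(v_i))=1$ for all $i$: the sums $x_1+x_2+2x_3+\psi$ are $5+1$, $4+2$, $5+1$, $6$, $6$.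

**Step 2.** We find the Newton function of $f_N$. The exponents are $A_1=(6,0,0,0)$, $A_2=(v_4,0)$, $A_3=(v_5,0)$, $P_1=(v_1,1)$, $P_2=(v_2,2)$, $P_3=(v_3,1)$, $W=(0,0,0,N)$. Since $w-\psi=\max_i(w-\theta_i)$,
$$h:=L-\kappa\max(0,w-\psi)=\min(L,\ell_1,\ell_2,\ell_3),\qquad\ell_i=L-\kappa(w-\theta_i).$$
All these forms have positive coefficients; the $w$-coefficient of $\ell_i$ is $\frac1N$. We have $h=1$ on all exponents: $L=1$ and $w\le\psi$ at the $A$'s and $P$'s, and $h(W)=\frac N6-\kappa N=1$. The orthant is the union of the following cones.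

* $C_i=\{x\in S_i,\ w\ge\theta_i(x)\}$, $i=1,2,3$, where $h=\ell_i$. It is generated by $W$ and the vectors $(v,\psi(v))$, $v$ a generator of $S_i$. These are exponents: $(v_j,\psi(v_j))=P_j$ for $j\le3$, $(v_4,0)=A_2$, $(v_5,0)=A_3$.
* $C_0=\{0\le w\le\psi(x)\}$, where $h=L$. It is generated by the $A$'s and $P$'s: for $x=\sum\lambda_vv\in S_i$ and $w\le\psi(x)=\sum\lambda_v\psi(v)$, write $(x,w)=\sum\lambda_v(v,w_v)$ with $0\le w_v\le\psi(v)$. Each $(v,w_v)$ is a nonnegative combination of $(v,0)$ and $(v,\psi(v))$, and $(v,0)\in\langle A_1,A_2,A_3\rangle$.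

By Lemma 1, $h$ is the Newton function. Since $L(W)=\frac N6>1$, we have $F_0=\operatorname{conv}(A_1,A_2,A_3,P_1,P_2,P_3)$. Moreover $\ell_i(A_j)=1+\kappa\theta_i(A_j)$, where $\theta_i(A_j)$ is evaluated at the $x$-part, and $\ell_i(v,\psi(v))=1+\kappa(\theta_i(v)-\psi(v))$. From the table and $\theta_i(6,0,0)>0$,
$$F_1=\operatorname{conv}(W,P_1,P_2,P_3),\quad F_2=\operatorname{conv}(W,P_2,P_3,A_2),\quad F_3=\operatorname{conv}(W,P_1,P_3,A_3).$$

**Step 3.** We reduce nondegeneracy to two faces. The exponents in each of $F_1,F_2,F_3$ are linearly independent, so by the Remark these polytopes and their faces are fine. On $F_0$ there are six exponents of rank $4$ in $\mathbb R^4$, so the linear relations form a plane. It is spanned by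
$$\mathcal R_1:\ 3A_1-A_2-4P_1+2P_2=0,\qquad \mathcal R_2:\ 5A_1-A_2-4A_3-6P_1+6P_3=0.$$
The relation $s\mathcal R_1+r\mathcal R_2$ has coefficients
$$(A_1,A_2,A_3,P_1,P_2,P_3):\quad(3s+5r,\ -s-r,\ -4r,\ -4s-6r,\ 2s,\ 6r).\tag{14}$$
Let $\sigma$ be a proper face of $F_0$ with linearly dependent exponents. As $F_0$ lies in $\{L=1\}$ and has dimension $3$, the exponents of $\sigma$ span a space of dimension $\le3$. Suppose a nonzero relation among them has $r\ne0$. The zeros of coefficients in (14) occur at $s/r=-\frac53,-1,-\frac32,0$, which are distinct, so at most one coefficient vanishes. If none vanishes, all six vectors occur, of rank $4$. If one vanishes, five vectors occur. The relations among these five form a line in the plane of relations, so they have rank $5-1=4$. Both are impossible. So every nonzero relation has $r=0$, and by (14) $\sigma$ contains $A_1,A_2,P_1,P_2$. These span $\{x_3=0\}$, so the span of $\sigma$ is $\{x_3=0\}$. As $A_3,P_3$ have $x_3\ne0$, the exponents of $\sigma$ are exactly $A_1,A_2,P_1,P_2$.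 By the Remark only this quadrilateral and $F_0$ itself remain to be checked.

**Step 4.** We check the two remaining faces. At a torus zero of all logarithmic derivatives, the vector of monomial values $(a_1,a_2,a_3,p_1,p_2,p_3)$ is a linear relation between the exponents, as all coefficients of $f_N$ are $1$. So it has the form (14) with $s,r\in\mathbb C$, and its entries are nonzero ($a_3,p_3$ being absent on the quadrilateral). On the other hand, monomials obey the multiplicative identities that come from $\mathcal R_1,\mathcal R_2$: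
$$a_1^3p_2^2=a_2p_1^4,\qquad a_1^5p_3^6=a_2a_3^4p_1^6\ \ (\text{on }F_0).$$

*The quadrilateral.* Here $r=0$ and $s\ne0$: $a_1=3s$, $a_2=-s$, $p_1=-4s$, $p_2=2s$. Then $a_1^3p_2^2=108s^5$ but $a_2p_1^4=-256s^5$, a contradiction.

*The facet $F_0$.* Now $p_3=6r\ne0$ and $p_2=2s\ne0$. Put $\rho=s/r\ne0$, $A=3\rho+5$, $B=4\rho+6$, $C=-(\rho+1)$. Then $a_1=rA$, $p_1=-rB$, $a_2=rC$, so $A,B,C$ are nonzero; moreover $a_3=-4r$, $p_2=2r\rho$, $p_3=6r$. The two identities become
$$4\rho^2A^3=CB^4,\qquad6^6A^5=4^4CB^6 .$$
Dividing the second by the first gives $6^6A^2=4^5\rho^2B^2$. Taking roots, $27A=\pm4\rho B$, that is,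
$$(+):\ 16\rho^2-57\rho-135=0,\qquad\text{or}\qquad(-):\ 16\rho^2+105\rho+135=0 .$$
Substitute $A=\pm\frac{4\rho B}{27}$ into the first identity and cancel $B^3$. Since $27^3=19683$, this gives $\pm256\rho^5+19683(\rho+1)(4\rho+6)=0$. Now use $256\rho^4=(16\rho^2)^2$ and the quadratic:
$$(+):\ \rho(57\rho+135)^2+19683(\rho+1)(4\rho+6)=0,\qquad(-):\ -\rho(105\rho+135)^2+19683(\rho+1)(4\rho+6)=0 .$$
These are integer cubics in $\rho$ with leading coefficients $57^2=3249$ and $-105^2=-11025$. The quadratics are primitive, and irreducible over $\mathbb Q$: their discriminants are $57^2+64\cdot135=11889$, strictly between $109^2=11881$ and $110^2$, and $105^2-64\cdot135=2385$, strictly between $48^2=2304$ and $49^2=2401$. So the quadratic is a constant multiple of the minimal polynomial of $\rho$, and it divides the cubic in $\mathbb Q[\rho]$, hence in $\mathbb Z[\rho]$ by Gauss's lemma. Then $16$ divides $3249$ or $11025$. Both are odd, a contradiction.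

So $f_N$ is convenient and nondegenerate, and its singularity is isolated by Fact 1.

**Step 5.** We treat the polynomial $q=x_1^5+x_1x_2^3+x_2x_3^2+x_2^6+x_3^3$ that enters Proposition 6. Its exponents are $v_1,\dots,v_5$. The function $u=\frac16(x_1+x_2+2x_3+\psi)=\min_iL(x,\theta_i(x))$ satisfies the hypotheses of Lemma 1 with the cones $S_i$. By the table, the polytopes of Lemma 1 are the simplices on the generators of $S_1,S_2,S_3$. So $q$ is nondegenerate with Newton function $u$, and Proposition 6 applies. To find its moments, give $x_1,x_2,x_3$ the weights $\frac1{30}(6,8,11)$. The part $c=x_1^5+x_1x_2^3+x_2x_3^2$ is w.h., and $x_2^6,x_3^3$ have degrees $\frac{48}{30},\frac{33}{30}>1$. The critical points of $c$ satisfy $x_2x_3=0$, $3x_1x_2^2+x_3^2=0$, $5x_1^4+x_2^3=0$. If $x_2=0$, then $x_1=0$ and $x_3=0$. If $x_3=0$, then $x_1x_2^2=0$, and the last equation gives $x_1=x_2=0$. So $c$ has an isolated singularity, and by Lemma 5 the family $c+s(x_2^6+x_3^3)$ is a $\mu$-constant deformation from $c$ to $q$. By Fact 3,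 Fact 4 and (7),
$$\mu_q=4\cdot\tfrac{11}4\cdot\tfrac{19}{11}=19,\qquad\sum(\alpha(q)-\tfrac32)^2=\tfrac{19}{12}\big(3-2\cdot\tfrac{25}{30}\big)=\tfrac{19}{9}.$$

**Step 6.** We compute the numbers $R_b(1)$ from (10). Let $\tau\subset\mathbb R^K$ be a cone of dimension $|K|$. The group $\mathbb Z^K/\bigoplus\mathbb Zv$ has $|\det|$ elements. As $\psi(v)\in\mathbb Z$, the form $-\psi|_\tau$ induces a homomorphism from this group onto $\frac1{q_\tau}\mathbb Z/\mathbb Z$, where $q_\tau$ is the common denominator of the coefficients of $\psi|_\tau$. All fibres have the same size, so each $b\in\frac1{q_\tau}\mathbb Z\cap[0,1)$ receives $|\det|/q_\tau$ classes. For $S_1$, for instance, the $30$ classes are spread over $b=0,\frac15,\dots,\frac45$, six each.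

| $K$, sign | $\tau$ | $\lvert\det\rvert$ | $\psi$ on $\tau$ | $q_\tau$ | classes per $b$ |
|---|---|---|---|---|---|
| $\{1,2,3\}$, $+$ | $v_1v_2v_3$ | 30 | $(x_1+3x_2+x_3)/5$ | 5 | 6 |
| | $v_2v_3v_4$ | 12 | $2x_1+x_3/2$ | 2 | 6 |
| | $v_1v_3v_5$ | 15 | $x_1/5+x_2$ | 5 | 3 |
| $\{1,2\}$, $-$ | $v_1v_2$ | 15 | $(x_1+3x_2)/5$ | 5 | 3 |
| | $v_2v_4$ | 6 | $2x_1$ | 1 | 6 |
| $\{1,3\}$, $-$ | $v_1v_5$ | 15 | $x_1/5$ | 5 | 3 |
| $\{2,3\}$, $-$ | $v_3v_4$ | 12 | $x_3/2$ | 2 | 6 |
| | $v_3v_5$ | 3 | $x_2$ | 1 | 3 |
| $\{1\}$, $+$ | $v_1$ | 5 | $x_1/5$ | 5 | 1 |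
| $\{2\}$, $+$ | $v_4$ | 6 | $0$ | 1 | 6 |
| $\{3\}$, $+$ | $v_5$ | 3 | $0$ | 1 | 3 |
| $\emptyset$, $-$ | $0$ | 1 | $0$ | 1 | 1 |

Hence
$$\begin{aligned}R_{k/5}(1)&=6+3-3-3+1=4\quad(k=1,2,3,4),\\ R_{1/2}(1)&=6-6=0,\\ R_0(1)&=(6+6+3)-(3+6+3+6+3)+(1+6+3)-1=3,\end{aligned}$$
and all other $R_b(1)$ are $0$. The total is $16+3=19=\mu_q$, as it must be. With $B_2(0)=\frac16$, $B_2(\frac15)=B_2(\frac45)=\frac1{150}$ and $B_2(\frac25)=B_2(\frac35)=-\frac{11}{150}$,
$$\sum_bR_b(1)B_2(b)=\frac36+\frac8{150}-\frac{88}{150}=-\frac1{30}.\tag{15}$$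

**Step 7.** We compute the second moment of $f_N$. For $g=x_1^6+x_2^6+x_3^3+w^6$, (7) gives $\mu_g=250$, $\sum_i(1-2w_i)=3\cdot\frac23+\frac13=\frac73$, and $\sum(\alpha(g)-2)^2=\frac{250}{12}\cdot\frac73=\frac{1750}{36}$. By Proposition 6(iii), $\mu=250+19(N-6)$ and
$$\sum(\alpha(f_N)-2)^2=\frac{1750}{36}+(N-6)\Big(\frac{19}9+\frac{19}{12}\Big)+\frac{\kappa}{30}=\frac{1750+133(N-6)}{36}+\frac\kappa{30}=\frac7{36}\mu+\frac1{30}\Big(\frac16-\frac1N\Big).$$
Since $a_i-1=\alpha_i-2$, this is the sum in the theorem.

**Step 8.** We determine the range and conclude. Since $\psi(1,1,1)=1$, the point $(1,1,1,1)$ lies exactly on the bend, and $h(1,1,1,1)=L(1,1,1,1)=\frac56<1$. As $h$ is increasing, (6) gives $\alpha_1=\frac56$, and by symmetry $a_\mu-a_1=4-2\cdot\frac56=\frac73$ for every $N\ge7$. Therefore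
$$\frac1\mu\sum_i(a_i-1)^2=\frac7{36}+\frac{1}{30\mu}\Big(\frac16-\frac1N\Big)>\frac{7}{36}=\frac{a_\mu-a_1}{12}.$$
For $N=7$ we have $\mu=269$, $\frac16-\frac17=\frac1{42}$, and $\varepsilon=\frac1{30\cdot42\cdot269}=\frac1{338940}$. This agrees with Lemma 7 and (15), and it proves Theorem A. Hertling's conjecture is disproved. $\blacksquare$

## Sums in separate variables: all $n\ge3$, unboundedness, and $n=0$ (Corollary C)

Everything here rests on the additivity (8).

**Step 1.** We prove (1), which carries the failure to all $n\ge3$. By (7), $\varepsilon(q)=0$ for every w.h. isolated singularity $q$, for instance $q=y_1^2+\dots+y_{n-3}^2$. By (8), $\varepsilon(f_N+q(y))=\varepsilon(f_N)>0$. Adding squares leaves $\mu=250+19(N-6)$ unchanged, and different $N$ give different $\mu$, so there are infinitely many such $f$ for every $n\ge3$.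

**Step 2.** We prove (2), which excludes a universal additive correction. The $k$-fold sum $f_N^{\oplus k}$ in $4k$ variables has $\varepsilon(f_N^{\oplus k})=k\,\varepsilon(f_N)\to\infty$ as $k\to\infty$.

**Step 3.** We prove (3), the failure of the equality statement. It is Theorem B with $r=n-3$.

**Step 4.** We prove (4), the case of one variable. For $n=0$ the germ $f$ is a unit times $x^{\mu+1}$. Absorbing a root of the unit into the coordinate turns it into $x^{\mu+1}$, which is w.h. So $f$ is a $\mu$-constant deformation of a w.h. singularity, and $\varepsilon(f)=0$ by (7), or by the computation (1) with $k=\mu+1$. $\blacksquare$
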